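# Regular cross-sections of rational equivalence relations

## 1. Two words per class, and a choice that goes wrong

Take the alphabet $\{a,b,c,d\}$ and pair up certain words:
$$D=\{(c\,a^{2m}b^{n},\ d\,a^{m}b^{2n}) : m,n\ge 0\}.$$
A machine with two tapes can check membership in $D$ in one pass. It reads $c$ on tape 1 and $d$ on tape 2, then repeatedly $aa$ on tape 1 against $a$ on tape 2, then repeatedly $b$ on tape 1 against $bb$ on tape 2. Let
$$E_1=D\cup D^{-1}\cup\{(w,w): w\in\{a,b,c,d\}^*\}.$$
The relation $D$ is a bijection from $c(aa)^*b^*$ onto $da^*(bb)^*$, and these two languages are disjoint. So $E_1$ is an equivalence relation whose classes have one or two elements; the two-element classes are the sets $\{ca^{2m}b^n,\ da^mb^{2n}\}$.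

We want to pick one word from each class so that the set of picked words is a regular language. The first reflex is to pick a shortest word. The two lengths are $1+2m+n$ and $1+m+2n$, so the first word is the shorter one when $m<n$ and the longer one when $m>n$. Let $C$ be any set consisting of one shortest word of each class, with ties broken in any way. Then $ca^{2m}b^n\in C$ if $m<n$, and $ca^{2m}b^n\notin C$ if $m>n$. For $m'\ge m+2$ the word $b^{m+1}$ distinguishes $ca^{2m}$ from $ca^{2m'}$, since $ca^{2m}b^{m+1}\in C$ and $ca^{2m'}b^{m+1}\notin C$. So $ca^0,ca^4,ca^8,\dots$ are pairwise inequivalent for the Myhill–Nerode congruence of $C$, and $C$ is not regular. No choice of shortest words is regular.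

Yet a regular choice exists: keep $ca^{2m}b^n$ and throw out its partner. The language $\{a,b,c,d\}^*\setminus da^*(bb)^*$ is regular and contains exactly one word of each class. Here we found it by looking at the machine. Is a regular choice always possible when a two-tape machine of this kind accepts the equivalence relation?

## 2. Rational relations, cross-sections, and the theorem

Let $\Sigma$ be a finite alphabet.

**Definition (rational relation).** A relation $R\subseteq\Sigma^*\times\Sigma^*$ is *rational* if it is accepted by a finite (asynchronous) transducer; equivalently, it is a rational subset of the monoid $\Sigma^*\times\Sigma^*$, that is, obtained from finite sets by finitely many unions, products and stars. A *rational equivalence relation on $\Sigma^*$* is a rational relation that is an equivalence relation on $\Sigma^*$.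

**Definition (cross-section).** A *cross-section* of an equivalence relation $E$ is a set containing exactly one word of each $E$-class. It is *rational* if it is a regular language.

For instance $D=(c,d)\,(aa,a)^*\,(b,bb)^*$ is rational, hence so is $E_1$. Another example, with infinite classes, is "same number of $b$'s" on $\{a,b\}^*$, which is $\bigl((a,\varepsilon)\cup(\varepsilon,a)\cup(b,b)\bigr)^*$. It has the rational cross-section $b^*$.

All our transducers have the following form. There are finitely many states, a set $I$ of initial states and a set of final states, and each transition reads exactly one letter on exactly one of the two tapes. Every rational relation is accepted by such a transducer: split long transitions and remove transitions labeled $(\varepsilon,\varepsilon)$.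

We use these textbook facts. Rational relations are closed under union, product, composition (Elgot–Mezei), inverse, intersection with *recognizable* relations (finite unions of products of two regular languages), and left quotient by a fixed pair $(w,\varepsilon)$ or $(\varepsilon,w)$. Projections of rational relations are regular. Rational relations are *not* closed under intersection: $\{(a^nb^m,c^n)\}$ and $\{(a^nb^m,c^m)\}$ are rational, and their intersection $\{(a^nb^n,c^n)\}$ has a non-regular first projection.

**Theorem 1.** Let $\Sigma$ be a finite alphabet and let $E\subseteq\Sigma^*\times\Sigma^*$ be a rational equivalence relation on $\Sigma^*$. Then there is a regular language containing exactly one word of each $E$-class.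

So the answer to the question, which is posed in "Uniformization in Automata Theory", is yes for every finite alphabet.

Two easy cases give a feeling for it. If $E$ has finitely many classes, any cross-section is a finite set, hence regular. If $\Sigma=\{a\}$, identify $a^n$ with $n$. Rational subsets of $\mathbb N^2$ are the semilinear sets, and these are closed under intersection (Ginsburg–Spanier). So $\{(m,n)\in E: n<m\}$ is rational, its first projection is regular, and the complement of that projection is the set of shortest words, one per class. With one letter, shortest words work; Section 1 shows that this is special.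

## 3. Least words, and the lead of one tape over the other

Fix a total order on words for which every class has a least element. The set of least words is
$$C=\Sigma^*\setminus\pi_1(M),\qquad M=\{(u,v)\in E : v<u\},$$
where $\pi_1$ is the first projection. If $M$ is rational, then $C$ is a regular cross-section. So the whole matter is to find an order for which $M$ is rational.

In the automatic (synchronous) setting, where a machine reads the two words in parallel, one letter of each per step, every automatic equivalence relation admits a regular cross-section. Compare words first by length and then lexicographically. This order is automatic and automatic relations are closed under intersection, so $M$ is automatic and $\pi_1(M)$ is regular. For rational relations this argument stops at the word "intersection". In Section 1 the part of $M$ with $u\in c(aa)^*b^*$ has a non-regular projection, so $M$ is not rational: the machine would have to compare lengths, and it has no means to do so.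

A purely lexicographic comparison looks more hopeful, because it is decided at one place. Suppose $u=Xu''$ and $v=Xv''$, where $X$ is the longest common prefix. A transducer accepting $M$ has to run the transducer for $E$ and check at the same time that the two copies of $X$ on its tapes are the same word. It can do this if, along $X$, one tape is never more than $B$ letters ahead of the other, with $B$ a constant: it stores the at most $B$ letters of the lead in its state. (It also needs a least word in each class. The class $\{a^nb:n\ge0\}$ has no lexicographically least word if $a<b$. So we shall first have to make classes finite.)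

Is the lead bounded along common prefixes? Not in general.

**Example 2.** On $\{a,b,c\}^*$ let $E_2$ be the union of the identity, $D_2=\{(a^ib,a^{2i}c): i\ge0\}$ and $D_2^{-1}$. The classes are $\{a^ib,a^{2i}c\}$ and singletons. A transducer for $D_2$ has the states $1,\dots,5$, with $1$ initial and $5$ final. From $1$ it reads $a$ on tape 1 and goes to $2$; from $2$ it reads $a$ on tape 2 and goes to $3$; from $3$ it reads $a$ on tape 2 and goes to $1$; from $1$ it reads $b$ on tape 1 and goes to $4$; from $4$ it reads $c$ on tape 2 and goes to $5$. On the pair $(a^ib,a^{2i}c)$ with $i\ge1$ the common prefix is $a^i$. When $h$ letters of tape 1 and $2h$ letters of tape 2 have been read, with $2h\le i$, tape 2 leads by $h$ and both tapes are still inside the common prefix. The lead is unbounded. (For $a<b<c$ the lexicographically least words still form a regular set in this example: for $i\ge 1$ the least word is $a^{2i}c$, for $i=0$ it is $b$, and all singletons are kept. What breaks down is the bounded-lead argument.)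

Now change one letter: suppose a rational equivalence relation contained all pairs $(a^ib,a^{2i}b)$. By transitivity $ab\sim a^2b\sim a^4b\sim a^8b\sim\cdots$, and the class is infinite. In $E_2$ this chain dies at once, because $a^{2i}c$ cannot play the role of a first word ending in $b$. This suggests the principle of the whole proof: *if classes are finite, a large lead along a common prefix is possible only if the two remainders can be told apart*, and a finite amount of information about the remainders should suffice to tell them apart. So we attach to each position of a word a finite *type* describing the suffix that starts there, and compare words lexicographically with types attached to the letters. As long as the enriched words agree, the remainders are not told apart, and the lead should be bounded. Three things must be done: make classes finite, define the types, and prove the bound on the lead.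

## 4. Restriction to a regular set with finite classes

We fix some vocabulary. A *cycle* is a nonempty path from a state to itself. It is *one-sided* if its label is $(y,\varepsilon)$ or $(\varepsilon,y)$; then $y\ne\varepsilon$, since every transition reads a letter. A path labeled $(u,v)$ *passes through the point* $(p,p')$ if at some moment exactly $p$ letters of $u$ and $p'$ letters of $v$ have been read. We write $X[a,b)$ for the factor of $X$ between positions $a$ and $b$, so $X[0,b)$ is the prefix of length $b$. The *suffix of $u$ at cut $t$* is $u$ with its first $t$ letters removed.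

**Lemma 2.** There is a regular $K\subseteq\Sigma^*$ meeting every $E$-class such that $R:=E\cap(K\times K)$ has only finite classes.

*Proof.* Infinite classes come from one-sided cycles, so we discard the words that use them. Let $\mathcal T_0$ accept $E$ and have $N_0$ states. Let $K$ be the set of $u$ such that no accepting path of $\mathcal T_0$ with first label $u$ contains a cycle labeled $(y,\varepsilon)$.

*$K$ is regular.* Accepting paths containing such a cycle are the paths that go from $I$ to some state $q$, then from $q$ to $q$ by a nonempty sequence of tape-1 transitions, then from $q$ to a final state. They form a regular language over the set of transitions. Their first labels are the image of this language under the morphism that sends a tape-1 transition to its letter and a tape-2 transition to $\varepsilon$. This image is regular, and $K$ is its complement.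

*$K$ meets every class.* Let $u$ be a shortest word of its class. If an accepting path on $(u,v)$ contained a cycle labeled $(y,\varepsilon)$, deleting it would give $(u',v)\in E$ with $|u'|<|u|$ and $u'\mathrel Ev\mathrel Eu$, a contradiction. So $u\in K$.

*Classes of $R$ are finite.* Let $u\in K$ and $(u,v)\in E$. On an accepting path, $N_0$ consecutive tape-1 transitions would visit some state twice and contain a cycle labeled $(y,\varepsilon)$. So fewer than $N_0$ consecutive transitions read tape 1 only, and the $|v|$ tape-2 transitions leave at most $|v|+1$ gaps. Hence $|u|\le N_0(|v|+1)$, and for fixed $v$ there are finitely many such $u$. $\square$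

For "same number of $b$'s", take the transducer with state $1$ (initial and final), loops at $1$ reading $a$ on either tape, and a detour through a state $2$ reading $b$ on tape 1 and then $b$ on tape 2. A word containing $a$ uses the loop $(a,\varepsilon)$, so $K=b^*$ and $R$ is the identity on $b^*$.

A cross-section of $R$, which is an equivalence relation on $K$, is a cross-section of $E$. From now on $\sim$ denotes $R$. It is rational, being the intersection of $E$ with a recognizable relation. Since $R=R^{-1}$, we may fix a trim transducer $\mathcal T$ accepting $R$ that is the disjoint union of a transducer and its inverse (the same transducer with tapes exchanged). Trim means that every state lies on an accepting path. Exchanging the tapes of an accepting path on $(u,v)$ gives, up to renaming states, an accepting path on $(v,u)$. Let $Q$ be the state set of $\mathcal T$ and $N\ge2$ an integer with $N\ge|Q|$. For $q\in Q$ put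
$$L_q=\{(z,z'):\text{some path from } q\text{ to a final state has label }(z,z')\}.$$
Each $L_q$ is rational. We shall constantly use that if a path from $I$ to $q$ has label $(x,x')$ and $(z,z')\in L_q$, then $xz\sim x'z'$, and in particular both words lie in $K$.

**No one-sided cycles.** Suppose $\mathcal T$ had a one-sided cycle at $q$, say labeled $(y,\varepsilon)$. Since $\mathcal T$ is trim there are a path from $I$ to $q$ labeled $(x,x')$ and a pair $(z,z')\in L_q$, so $xy^nz\sim x'z'$ for all $n$. This class is infinite, a contradiction; the other tape is symmetric. Hence fewer than $N$ consecutive transitions of any path read the same tape only. Counting gaps as above, every path with label $(x,x')$ satisfies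
$$|x'|\le N(|x|+1),\qquad |x|\le N(|x'|+1).\tag{1}$$

**Moments.** For a path with first label $u$ and $0\le i\le|u|$, let *moment $i$* be the first moment at which $i$ letters of tape 1 have been read, and let $\alpha(i)$ be the tape-2 position at that moment. Moment $0$ is the start and $\alpha(0)=0$. In Example 2, on the path for $(a^ib,a^{2i}c)$, we have $\alpha(h)=2h-2$ for $1\le h\le i+1$, since the $h$-th letter of tape 1 is read when $2(h-1)$ letters of tape 2 have been read. The function $\alpha$ is nondecreasing, and for $i\le j$
$$\frac{j-i}{N}-1\ \le\ \alpha(j)-\alpha(i)\ \le\ N(j-i).\tag{2}$$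
For the upper bound, at most $N-1$ letters of tape 2 are read between moments $i$ and $i+1$. For the lower bound, the path between moments $i$ and $j$ reads $\alpha(j)-\alpha(i)$ letters of tape 2 and at most $N-1$ letters of tape 1 in each of the $\alpha(j)-\alpha(i)+1$ gaps. So $j-i\le(N-1)(\alpha(j)-\alpha(i)+1)$.

## 5. Types of suffixes

The type of depth $0$ of $z$ says from which states $z$ can be completed as a *second* word. The type of depth $h+1$ uses $z$ also as a *first* word and records which types of depth $h$ its partners can have. So depth $h$ looks $h$ links ahead in a chain of partners.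

**Definition (types).** Put $\tau_0(z)=\{q\in Q:\exists z''\ (z'',z)\in L_q\}$ and
$$\tau_{h+1}(z)=\bigl(\tau_0(z),\ \{(q,\tau_h(z')):(z,z')\in L_q\}\bigr).$$

In Example 2 (where classes are already finite, so we take $R=E_2$), let $\mathcal T$ consist of the five states above, their inverse copies $\bar1,\dots,\bar5$, and further states for the identity. Here $L_1=\{(a^ib,a^{2i}c)\}$, $L_2=\{(a^ib,a^{2i+2}c)\}$, $L_3=\{(a^ib,a^{2i+1}c)\}$ and $L_{\bar1}=\{(a^{2i}c,a^ib)\}$. Thus $\bar1\in\tau_0(z)$ if and only if $z\in a^*b$, while $3\in\tau_0(z)$ if and only if $z\in a(aa)^*c$. In the second component of $\tau_1(ab)$ we find the pair $(1,\tau_0(aac))$, since $(ab,aac)\in L_1$. In particular a suffix of $a^ib$ ending in $b$ and a suffix of $a^{2i}c$ ending in $c$ never have the same type: $\bar1$ tells them apart.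

**Lemma 3.** (a) Each $\tau_h$ has finite range. (b) $\tau_h(z_1)=\tau_h(z_2)$ implies $\tau_h(xz_1)=\tau_h(xz_2)$ for all $x$. (c) $\tau_h^{-1}(t)$ is regular for each $t$. (d) $\tau_{h+1}(z_1)=\tau_{h+1}(z_2)$ implies $\tau_h(z_1)=\tau_h(z_2)$; hence $\tau_h(z_1)=\tau_h(z_2)$ implies $\tau_g(z_1)=\tau_g(z_2)$ for all $g\le h$.

*Proof.* (a) By induction on $h$: the values of $\tau_0$ are subsets of $Q$, and a value of $\tau_{h+1}$ is a subset of $Q$ together with a subset of $Q\times\operatorname{range}(\tau_h)$.

(b) Induction on $h$. Let $h=0$ and $q\in\tau_0(xz_1)$. Take a path from $q$ to a final state labeled $(z'',xz_1)$ and split it at the first moment when tape 2 has read $x$. The first part goes from $q$ to some $p$ with label $(z_1'',x)$, and the second part shows $(z_2'',z_1)\in L_p$, where $z''=z_1''z_2''$. So $p\in\tau_0(z_1)=\tau_0(z_2)$. Preceding a path that witnesses $p\in\tau_0(z_2)$ by the first part gives $q\in\tau_0(xz_2)$. By symmetry in $z_1,z_2$ we get equality.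

Assume (b) for $h$ and let $\tau_{h+1}(z_1)=\tau_{h+1}(z_2)$. The first components are equal, so $\tau_0(xz_1)=\tau_0(xz_2)$ by the case $0$. Let $(xz_1,z')\in L_q$. Split a path at the first moment when tape 1 has read $x$: a part $q\to p$ labeled $(x,w)$, and $(z_1,z_1')\in L_p$ with $z'=wz_1'$. The pair $(p,\tau_h(z_1'))$ lies in the second component of $\tau_{h+1}(z_1)=\tau_{h+1}(z_2)$, so there is $z_2'$ with $(z_2,z_2')\in L_p$ and $\tau_h(z_2')=\tau_h(z_1')$. Then $(xz_2,wz_2')\in L_q$ and, by the induction hypothesis, $\tau_h(wz_2')=\tau_h(wz_1')=\tau_h(z')$. So every pair $(q,\tau_h(z'))$ coming from $xz_1$ also comes from $xz_2$; by symmetry the second components are equal.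

(c) By (b), $\tau_h(az)$ depends only on the letter $a$ and on $\tau_h(z)$. By (a), a finite deterministic automaton that reads words from right to left computes $\tau_h$. Regular languages are closed under reversal.

(d) Induction on $h$. For $h=0$, $\tau_0$ is a component of $\tau_1$. For $h\ge1$, the induction hypothesis says that $\tau_h(z')$ determines $\tau_{h-1}(z')$. So the set $\{(q,\tau_h(z')):(z,z')\in L_q\}$ determines $\{(q,\tau_{h-1}(z')):(z,z')\in L_q\}$, and $\tau_{h+1}(z)$ determines $\tau_h(z)$. Iterating gives the last statement. $\square$

## 6. Agreement of types bounds the lead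

Put $k:=N2^N+1$.

**Proposition 4.** There is a constant $B$ with the following property. Let $u\sim v$, let $\Pi$ be an accepting path on $(u,v)$ passing through $(p,p')$, let $m=\max(p,p')$, and suppose $u=Xu''$, $v=Xv''$ with $|X|=m$ and $\tau_k(u'')=\tau_k(v'')$. Then $|p-p'|\le B$.

Here is the plan. Suppose tape 2 leads by a lot. The path links a cut $r_0$ of $u$ to a cut $r_1=\alpha(r_0)$ of $v$, far to the right of $r_0$. Since $u$ and $v$ agree there, $r_1$ is also a cut of $u$, and the path links it to $r_2=\alpha(r_1)$, and so on: a chain $r_0<r_1<\dots<r_k$ of cuts of the same word $X$. By transitivity, a word with prefix $X[0,r_0)$ should be equivalent to words with prefixes $X[0,r_1),\dots,X[0,r_k)$. For this we need continuations after the cuts, and equality of $\tau_k$-types provides $k+1$ of them, linked in a chain. If the transducer had *direct* paths linking cut $r_0$ to each cut $r_j$, a pigeonhole over states and $\tau_0$-types would give two different cuts of $X$ that are interchangeable, hence an infinite class.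

The difficulty is that a direct path exists, but nothing says that it passes near $(r_0,r_j)$; it may read the prefixes at a completely different pace. The remedy is to insert a long periodic block after the cut and to use a short continuation after the block. At the right end of the block the two tapes are pinned to each other, because little is left to read. Inside the block, transitivity forces every cycle to advance both tapes by the same number of periods. This carries the pin from the right end of the block to its left end, that is, to the cut, with a bound that does not depend on $X$ or on the length of the block.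

**Constants.** Put $S=N^k2^{N(k+1)}$ and $Y=N^kS$. For each $(q_0,\dots,q_{k-1})\in Q^k$ and $(t_0,\dots,t_k)\in(2^Q)^{k+1}$ for which there exist words $z_0,\dots,z_k$ with $(z_i,z_{i+1})\in L_{q_i}$ for $0\le i<k$ and $\tau_0(z_i)=t_i$ for $0\le i\le k$, choose one such tuple of words. Let $Z$ be the maximal length of a word in the chosen tuples. Further let
$$C_1=N(Z+1),\quad C_3=C_1+(N(Z+1)+1)NY,\quad C_2=(NY)^2+C_3,\quad C_4=(NY+C_2)NY,$$
$$C_5=N(C_4+1),\qquad C_6=C_4+NC_5.$$
Let $G$ be an integer with $G\ge N(S+C_5)$ and $(G-NS)/N^k-2>C_6$. Finally let
$$B=G+2N+N^{k+1}(G+N).$$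
All constants depend only on $\mathcal T$ and $N$. In words: $S$ counts the patterns for a pigeonhole, $Y$ bounds periods, $Z$ bounds continuations, $C_4$ is the accuracy of the direct paths, and $G$ is a lead so large that consecutive cuts of the chain are more than $C_6$ apart.

*Proof of Proposition 4.* The hypotheses are symmetric in the two tapes and $\mathcal T$ is closed under inversion, so we may assume $p'\ge p$. Suppose $p'-p>B$; then $m=p'$. We derive a contradiction.

**Step 1: a chain of cuts, and a periodic block after each.** This step produces the cuts $r_i$ and words $y_i$ that can be repeated after them.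

Let $\alpha$ be as in Section 4 for $\Pi$, let $q(i)$ be the state at moment $i$, and let $\ell(i)=\alpha(i)-i$ for $0\le i\le p$. This is the lead of tape 2 at moment $i$. Between moment $p$ and the point $(p,p')$ only tape 2 is read, and fewer than $N$ letters of it. So $p'-N<\alpha(p)\le p'$, and $\ell(p)>B-N\ge G$.

Let $p_G\le p$ be the first $i$ with $\ell(i)\ge G$. Since $\ell(0)=0<G$ and $\ell(i+1)-\ell(i)<N$, we have $G\le\ell(p_G)<G+N$. Also $\ell(p_G)\le\alpha(p_G)\le Np_G$, so $p_G\ge G/N$. From $\ell(p)-\ell(p_G)\le\alpha(p)-\alpha(p_G)\le N(p-p_G)$ we get
$$p-p_G>\frac{(B-N)-(G+N)}{N}=N^k(G+N).$$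
So a lead of about $G$ is reached well before $p$, which leaves room for the chain.

For $0\le s\le S$ put $r_0^{(s)}=p_G-S+s$ and $r_{i+1}^{(s)}=\alpha(r_i^{(s)})$ for $0\le i<k$. We check that this makes sense. First, $r_0^{(s)}\ge G/N-S\ge C_5\ge0$. Next, $\ell(r_0^{(s)})\le G+N$: if $r_0^{(s)}<p_G$ it is less than $G$ by the choice of $p_G$, and $\ell(p_G)<G+N$. Moreover $\ell(p_G)-\ell(r_0^{(s)})\le\alpha(p_G)-\alpha(r_0^{(s)})\le NS$. Hence
$$G-NS\le \ell(p_G)-NS\le\ell(r_0^{(s)})=r_1^{(s)}-r_0^{(s)}\le G+N,$$
and $G-NS>0$. Now apply (2) repeatedly. As long as $r_i^{(s)}\le r_{i+1}^{(s)}\le p$, the next difference $r_{i+2}^{(s)}-r_{i+1}^{(s)}=\alpha(r_{i+1}^{(s)})-\alpha(r_i^{(s)})$ is at most $N$ times, and at least $1/N$ times minus $1$, the previous one. So, as long as the cuts to which $\alpha$ is applied are at most $p$,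
$$r_{i+1}^{(s)}-r_i^{(s)}\le N^i(G+N),\qquad r_{i+1}^{(s)}-r_i^{(s)}\ge\frac{G-NS}{N^i}-\Bigl(1+\frac1N+\frac1{N^2}+\cdots\Bigr)\ge\frac{G-NS}{N^i}-2>C_6>0.\tag{3}$$
Summing the upper bounds gives, for $i\le k-1$,
$$r_i^{(s)}\le p_G+(1+N+\dots+N^{i-1})(G+N)\le p_G+N^k(G+N)\le p.$$
So all the cuts are well defined, (3) holds for $0\le i<k$, and $r_k^{(s)}=\alpha(r_{k-1}^{(s)})\le\alpha(p)\le m$.

There are at most $N^k\cdot 2^{N(k+1)}=S$ possible tuples
$$\bigl(q(r_i^{(s)})_{0\le i<k},\ \tau_0(\text{suffix of }u\text{ at cut }r_i^{(s)})_{0\le i\le k}\bigr),$$
and $S+1$ values of $s$. So some $s<s'$ give the same tuple. Write $r_i=r_i^{(s)}$, $r_i'=r_i^{(s')}$, $q_i=q(r_i)=q(r_i')$, $x_i=X[0,r_i)$, $y_i=X[r_i,r_i')$; note that $r_i\le r_i'$, as $\alpha$ is nondecreasing. All these cuts are at most $m$, where both $u$ and $v$ agree with $X$. Cutting $\Pi$ at the moments $r_i$ and $r_i'$ therefore yields, for $0\le i<k$,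

* a path from $I$ to $q_i$ labeled $(x_i,x_{i+1})$, and
* a path from $q_i$ to $q_i$ labeled $(y_i,y_{i+1})$.

Since $|y_0|=s'-s\ge1$ and there are no one-sided cycles, $y_1\ne\varepsilon$, then $y_2\neq\varepsilon$, and so on: all $y_i\ne\varepsilon$. By (2), $|y_i|\le N^iS\le Y$.

Let $\zeta_i,\eta_i$ be the suffixes of $u,v$ at cut $r_i'$. Then $u=x_iy_i\zeta_i$, and
$$(\zeta_i,\eta_{i+1})\in L_{q_i}\ (0\le i<k),\qquad \tau_0(y_i\zeta_i)=\tau_0(\zeta_i),\quad \tau_k(\zeta_i)=\tau_k(\eta_i)\ (0\le i\le k).$$
The first statement is the rest of $\Pi$ after moment $r_i'$. The second says that the suffixes of $u$ at cuts $r_i$ and $r_i'$ have the same $\tau_0$. The third follows from $\zeta_i=X[r_i',m)u''$, $\eta_i=X[r_i',m)v''$, $\tau_k(u'')=\tau_k(v'')$ and Lemma 3(b).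

**Step 2: short linked continuations.** This step replaces the suffixes $\zeta_i$, which may be long and are not linked to each other, by words of length at most $Z$ that are linked in a chain. This is where equality of the types of depth $k$ is used.

*There are $z_0,\dots,z_k$ with $|z_i|\le Z$, $(z_i,z_{i+1})\in L_{q_i}$ for $0\le i<k$, and $\tau_0(z_i)=\tau_0(\zeta_i)$ for $0\le i\le k$.* By the definition of $Z$ it suffices to find such words of arbitrary length. We construct $z_i$ inductively with $\tau_{k-i}(z_i)=\tau_{k-i}(\zeta_i)$; by Lemma 3(d) this implies the equality of $\tau_0$. Let $z_0=\zeta_0$. Given $z_i$ with $i<k$, we have $(\zeta_i,\eta_{i+1})\in L_{q_i}$ and $\tau_{k-i}(z_i)=\tau_{k-i}(\zeta_i)$ with $k-i\ge1$. By the definition of types there is $z_{i+1}$ with $(z_i,z_{i+1})\in L_{q_i}$ and $\tau_{k-i-1}(z_{i+1})=\tau_{k-i-1}(\eta_{i+1})$. The latter equals $\tau_{k-i-1}(\zeta_{i+1})$ by $\tau_k(\zeta_{i+1})=\tau_k(\eta_{i+1})$ and Lemma 3(d). So one level of depth is spent per link, and depth $k$ pays for $k$ links.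

Fix these short words and put $W_i(n)=x_iy_i^nz_i$ for $n\ge 0$. Follow the path labeled $(x_i,x_{i+1})$ to $q_i$, then $n$ times the cycle labeled $(y_i,y_{i+1})$, then a path for $(z_i,z_{i+1})\in L_{q_i}$. This gives $W_i(n)\sim W_{i+1}(n)$ for $0\le i<k$. So for each fixed $n$ all of $W_0(n),\dots,W_k(n)$ are equivalent.

We also record that the new words look like $u$ from the left of the cut. By Lemma 3(b), $\tau_0(y_i^nz_i)=\tau_0(y_i^n\zeta_i)$. Applying Lemma 3(b) repeatedly to $\tau_0(y_i\zeta_i)=\tau_0(\zeta_i)$ gives $\tau_0(y_i^n\zeta_i)=\tau_0(\zeta_i)=\tau_0(y_i\zeta_i)$. Prefixing $X[t,r_i)$ and using $u=x_iy_i\zeta_i$, we get for $t\le r_i$ and $n\ge0$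
$$\tau_0\bigl(X[t,r_i)\,y_i^nz_i\bigr)=\tau_0(\text{suffix of }u\text{ at cut }t).\tag{4}$$

**Step 3: direct paths are synchronized at the cuts.** This step shows that a direct path on $(W_0(n),W_j(n))$ must link cut $r_0$ to a place within $C_4$ of cut $r_j$.

Fix $n\ge Nr_0+N(Z+1)+1+C_3$. Let $1\le j\le k$, let $\Pi_j$ be an accepting path on $(W_0(n),W_j(n))$, and let $\gamma(i)$ be its tape-2 position at moment $i$. *Claim: $|\gamma(r_0)-r_j|\le C_4$.*

For $0\le e\le n$ put
$$\beta(e)=\gamma(r_0+e|y_0|),\qquad f(e)=\beta(e)-(r_j+e|y_j|).$$
So $f(e)$ measures how far the path is from reading the $e$-th period ends together. By (2), $0\le\beta(e+1)-\beta(e)\le N|y_0|\le NY$, and $|y_j|\le Y$, so $|f(e+1)-f(e)|\le NY$.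

*The right end is pinned.* After moment $r_0+n|y_0|$ only $z_0$ remains on tape 1, so by (1) at most $N(Z+1)$ letters remain on tape 2. Thus
$$|W_j(n)|-N(Z+1)\le\beta(n)\le|W_j(n)|=r_j+n|y_j|+|z_j|,$$
and since $|z_j|\le Z$ we get $|f(n)|\le C_1$.

*(i) Cycles inside the block are balanced.* Call $e$ *inner* if $r_j\le\beta(e)\le r_j+n|y_j|$, that is, if tape 2 is inside the block $y_j^n$. Let $e<e'$ be inner with the same state at moments $r_0+e|y_0|$ and $r_0+e'|y_0|$ and with $\beta(e')-\beta(e)=d|y_j|$ for an integer $d$. Put $a=e'-e\ge1$. The path between these moments is a cycle that reads $y_0^a\ne\varepsilon$ on tape 1, so $d\ge1$, since there are no one-sided cycles. Its label is $(y_0^a,\hat y^{\,d})$, where $\hat y$ is the conjugate of $y_j$ that starts at the phase of position $\beta(e)$ in $y_j^n$. Inserting the cycle $t$ more times lengthens the block $y_0^n$ by $at$ periods and the block $y_j^n$ by $dt$ periods, so $W_0(n+at)\sim W_j(n+dt)$. But Step 2 gives $W_0(n+at)\sim W_j(n+at)$. By transitivity,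
$$W_j(n+at)\sim W_j(n+dt)\quad\text{for all }t\ge0.$$
Use this with $t=a^{M-1-i}d^i$ for $i=0,\dots,M-1$: then $at=a^{M-i}d^i$ and $dt=a^{M-1-i}d^{i+1}$, and we get a chain
$$W_j(n+a^M)\sim W_j(n+a^{M-1}d)\sim\cdots\sim W_j(n+d^M)\quad\text{for all }M\ge1.$$
The two end words are equivalent, and their lengths are $\kappa+a^M|y_j|$ and $\kappa+d^M|y_j|$ with $\kappa=r_j+n|y_j|+|z_j|$. If $a\ne d$, the ratio of the longer to the shorter is unbounded as $M\to\infty$, while (1) bounds it. So $d=a$, that is, $f(e)=f(e')$.

*(ii) $f$ varies little inside the block.* Since $\beta$ is nondecreasing, the inner $e$ form an interval. By (i), on this interval $f$ takes at most one value for each pair consisting of the state at moment $r_0+e|y_0|$ and the residue of $\beta(e)$ modulo $|y_j|$. That is at most $NY$ values. Since $f$ moves in steps of size at most $NY$ along an interval, it cannot jump over a gap larger than $NY$, so consecutive values in the sorted list of values taken differ by at most $NY$. Hence $f$ varies by at most $(NY)^2$ on inner $e$.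

*(iii) The last inner index is close to the right end.* Let $e_2\le n$ be maximal with $\beta(e_2)\le r_j+n|y_j|$. It exists, because $\beta(0)=\gamma(r_0)\le Nr_0\le n\le r_j+n|y_j|$. If $e_2<n$, then $\beta(e_2+1)>r_j+n|y_j|$, so $\beta(n)-\beta(e_2+1)\le|z_j|\le Z$. By (2) and $|y_0|\ge1$, $(n-e_2-1)/N-1\le Z$, that is, $n-e_2-1\le N(Z+1)$. In all cases $n-e_2\le N(Z+1)+1$, and so
$$|f(e_2)|\le|f(n)|+(n-e_2)NY\le C_1+(N(Z+1)+1)NY=C_3.$$
Then $\beta(e_2)\ge r_j+e_2|y_j|-C_3\ge r_j$, because $e_2\ge n-N(Z+1)-1\ge C_3$. So $e_2$ is inner, and by (ii) $|f(e)|\le(NY)^2+C_3=C_2$ for all inner $e$.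

*(iv) From the first inner index to the cut.* Let $e_1$ be minimal with $\beta(e_1)\ge r_j$. Since $\beta(e_2)\ge r_j$, we have $e_1\le e_2$, and then $\beta(e_1)\le\beta(e_2)\le r_j+n|y_j|$, so $e_1$ is inner. If $e_1=0$, then $0\le\beta(0)-r_j=f(0)\le C_2\le C_4$. If $e_1>0$, then $\beta(0)\le\beta(e_1-1)<r_j$ and hence $\beta(e_1)<r_j+NY$. From $f(e_1)\ge-C_2$ we get $r_j+e_1|y_j|-C_2\le\beta(e_1)<r_j+NY$, so $e_1\le e_1|y_j|\le NY+C_2$. Therefore $\beta(0)\ge\beta(e_1)-e_1NY\ge r_j-(NY+C_2)NY=r_j-C_4$. Since $\beta(0)=\gamma(r_0)$, the claim is proved.

**Step 4: many cuts of $X$ linked to one cut.** Near $(r_0,r_j)$ the path $\Pi_j$ may have tape 2 already inside the block $y_j^n$, which is not part of $X$. This step backs up a little so that both tapes are inside $X$.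

Put $t_0=r_0-C_5\ge0$. For $1\le j\le k$ let $t_j$ be the tape-2 position of $\Pi_j$ at moment $t_0$, and $p_j$ the state there. With $\gamma$ belonging to $\Pi_j$, (2) gives
$$C_4=\frac{C_5}{N}-1\le\gamma(r_0)-t_j\le NC_5.$$
With the claim, $t_j\le\gamma(r_0)-C_4\le r_j$ and $t_j\ge r_j-C_4-NC_5=r_j-C_6$. Hence, for $1\le j\le k$:

* There is a path from $I$ to $p_j$ labeled $(X[0,t_0),X[0,t_j))$, because $t_0\le r_0$, $t_j\le r_j$, and $W_0(n)$ and $W_j(n)$ begin with $X[0,r_0)$ and $X[0,r_j)$.
* The rest of $\Pi_j$ shows that $X[t_j,r_j)y_j^nz_j$ is the second component of a pair in $L_{p_j}$. So by (4), $p_j\in\tau_0(\xi_j)$, where $\xi_j$ is the suffix of $u$ at cut $t_j$.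
* $t_1<t_2<\dots<t_k$, since $t_{j+1}\ge r_{j+1}-C_6>r_j\ge t_j$ by (3).

**Step 5: an infinite class.** This step applies the pigeonhole principle to the $k$ cuts $t_j$, which are all linked to the same cut $t_0$.

Since $k>N2^N$, there are $1\le j<j'\le k$ with $p_j=p_{j'}=:q$ and $\tau_0(\xi_j)=\tau_0(\xi_{j'})$. Let $P=X[0,t_j)$ and $g=X[t_j,t_{j'})\ne\varepsilon$. Then $Pg=X[0,t_{j'})$ and $\xi_j=g\xi_{j'}$.

Suppose $q\in\tau_0(\eta)$ for some word $\eta$, and choose $\zeta$ with $(\zeta,\eta)\in L_q$. By the first item of Step 4 for $j$ and for $j'$, we have $X[0,t_0)\zeta\sim P\eta$ and $X[0,t_0)\zeta\sim Pg\eta$. So $P\eta\sim Pg\eta$ whenever $q\in\tau_0(\eta)$.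

Now $q\in\tau_0(\xi_{j'})$ by the second item. From $\tau_0(g\xi_{j'})=\tau_0(\xi_{j'})$ and Lemma 3(b) we get $\tau_0(g^e\xi_{j'})=\tau_0(\xi_{j'})\ni q$ for all $e\ge0$. Taking $\eta=g^e\xi_{j'}$ gives $Pg^e\xi_{j'}\sim Pg^{e+1}\xi_{j'}$ for all $e\ge0$, and this class is infinite. This contradicts Lemma 2. $\square$

## 7. The lexicographic order on words with types

*Proof of Theorem 1.* Write $\tau=\tau_k$.

**Step 1: the order.** We define an order in which agreement of two words up to some place includes agreement of the types of the remainders. For $w=a_1\cdots a_n\in K$ let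
$$\hat w=\theta_0\theta_1\cdots\theta_n\$,\qquad\theta_0=\tau(w),\quad\theta_i=(a_i,\tau(a_{i+1}\cdots a_n)).$$
Fix a total order on the finite set of symbols used and compare the words $\hat w$ lexicographically. The map $w\mapsto\hat w$ is injective, and because of the end marker $\$$ no $\hat w$ is a proper prefix of another. So this is a total order on $K$. All $R$-classes are finite, hence
$$C=\{w\in K:\hat w\text{ is least among all }\hat v\text{ with }v\sim w\}$$
contains exactly one word of each $R$-class, hence of each $E$-class. Let $M=\{(u,v)\in R:\hat v<\hat u\}$. Then $C=K\setminus\pi_1(M)$, so it suffices to show that $M$ is rational. For $(u,v)\in M$ let $d$ be the index, starting from $0$, of the first symbol in which $\hat u$ and $\hat v$ differ.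

In Example 2, with the transducer of Section 5, the words $a^ib$ and $a^{2i}c$ have different types, so every comparison between two different equivalent words is decided at $d=0$. The unbounded lead never matters.

**Step 2: pairs with $d=0$.** These pairs are decided by the types of the whole words. They form the finite union $\bigcup_{t'<t}R\cap(\tau^{-1}(t)\times\tau^{-1}(t'))$, which is rational by Lemma 3(a),(c).

**Step 3: pairs with $d\ge1$ have bounded lead.** This step applies Proposition 4 all along the common prefix. The symbols of index at most $d-1$ agree, and none of them is $\$$, since otherwise $\hat u=\hat v$. So $u=Xu''$ and $v=Xv''$ with $|X|=d-1$, and the symbols of index $d-1$ give $\tau(u'')=\tau(v'')$. Let the *first symbol* of a word $z$ be $\$$ if $z=\varepsilon$ and $(a,\tau(z'))$ if $z=az'$ with $a\in\Sigma$. The symbols of index $d$ are the first symbols of $u''$ and $v''$. So $(u'',v'')\in\Omega$, where $\Omega$ is the set of pairs with $\tau(u'')=\tau(v'')$ such that the first symbol of $v''$ strictly precedes that of $u''$. By Lemma 3(c), $\Omega$ is recognizable.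

Take an accepting path on $(u,v)$ and its first point $(p,p')$ with $\max(p,p')=d-1$. It exists, because the maximum starts at $0$, grows by at most $1$ per transition, and ends at $\max(|u|,|v|)\ge d-1$. Let $(p_1,p_1')$ be any point up to it, and $\mu=\max(p_1,p_1')\le d-1$. Then $u$ and $v$ share the prefix $X[0,\mu)$. Their suffixes at cut $\mu$ are $X[\mu,d-1)u''$ and $X[\mu,d-1)v''$, which have the same $\tau$-type by Lemma 3(b). So $|p_1-p_1'|\le B$ by Proposition 4.

**Step 4: common prefixes read with bounded lead form regular languages.** For $q\in Q$ and $|w|\le B$ let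
$$\mathcal X_{q,w}=\{X:X=X_1w\text{ and some path }I\to q\text{ labeled }(X_1,X)\text{ has }|p_1-p_1'|\le B\text{ at all its points }(p_1,p_1')\},$$
and let $\mathcal X'_{q,w}$ be defined in the same way with label $(X,X_1)$. On such a path, the words read so far on the two tapes are prefixes of $X$, so one of them is a prefix of the other. We use a nondeterministic automaton with $\varepsilon$-moves whose states are triples $(p,\delta,x)$: here $p\in Q$ is the current state of $\mathcal T$, $\delta\in\{1,2\}$ is the leading tape, and $x$ with $|x|\le B$ is the word by which it is ahead. The states $(p,1,\varepsilon)$ and $(p,2,\varepsilon)$ are identified. Its moves come from the transitions of $\mathcal T$ from $p$ to some $p^*$ reading a letter $a$: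

* If $a$ is read on the leading tape (on either tape if $x=\varepsilon$), there is a move to $(p^*,\delta,xa)$ consuming the input letter $a$, allowed if $|xa|\le B$. If $x=\varepsilon$, the tape that is read becomes the leading one.
* If $a$ is read on the trailing tape, the move is allowed if $x=ax^*$, and it is an $\varepsilon$-move to $(p^*,\delta,x^*)$.

At every time the consumed input is the word read on the leading tape, and it equals the word read on the trailing tape followed by $x$. So starting in $(i,1,\varepsilon)$ with $i\in I$ and accepting in $(q,2,w)$ recognizes $\mathcal X_{q,w}$. Accepting in $(q,1,w)$ recognizes $\mathcal X'_{q,w}$.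

**Step 5: the part of $M$ with $d\ge1$ is rational.** This step assembles the pieces. The part of $M$ with $d\ge1$ equals
$$\bigcup_{q,\ |w|\le B}\{(Xu'',Xv''):X\in\mathcal X_{q,w},\ (wu'',v'')\in L_q,\ (u'',v'')\in\Omega\}$$
$$\cup\ \bigcup_{q,\ |w|\le B}\{(Xu'',Xv''):X\in\mathcal X'_{q,w},\ (u'',wv'')\in L_q,\ (u'',v'')\in\Omega\}.$$

For "$\subseteq$", cut the path of Step 3 at $(p,p')$, let $q$ be the state there and $w=X[\min(p,p'),d-1)$, so $|w|\le B$. If $p'=d-1$, the part up to the cut has label $(X_1,X)$ with $X_1=X[0,p)$ and $X=X_1w$, and the part after it has label $(wu'',v'')$; we are in the first union. If $p=d-1$, we are in the second in the same way.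

For "$\supseteq$", in the first union concatenating the two paths gives $(X_1wu'',Xv'')=(Xu'',Xv'')\in R$, and likewise in the second. Since $\tau(u'')=\tau(v'')$, Lemma 3(b) shows that the symbols of index at most $|X|$ of $\hat u$ and $\hat v$ agree, for $u=Xu''$ and $v=Xv''$. The next symbols are the first symbols of $u''$ and $v''$. They differ, and by the definition of $\Omega$ they give $\hat v<\hat u$, with $d=|X|+1\ge 1$.

Each set in the first union is the product of $\{(X,X):X\in\mathcal X_{q,w}\}$, which is rational because $\mathcal X_{q,w}$ is regular, with the intersection of the left quotient of $L_q$ by $(w,\varepsilon)$ and the recognizable relation $\Omega$, which is rational. In the second union one uses $\mathcal X'_{q,w}$ and the quotient by $(\varepsilon,w)$. The unions are finite. So $M$ is rational, $\pi_1(M)$ is regular, and $C=K\setminus\pi_1(M)$ is a regular cross-section. $\blacksquare$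

## 8. Kernels of rational functions, difunctional relations, computability

A *rational function* is a (partial) function whose graph is a rational relation. For instance $w\mapsto b^{|w|_b}$ on $\{a,b\}^*$, where $|w|_b$ is the number of $b$'s in $w$, has the graph $\bigl((a,\varepsilon)\cup(b,b)\bigr)^*$. Its kernel is "same number of $b$'s". Here $\ker f=\{(u,v):f(u)=f(v)\}$.

**Theorem 5 (classification).** A relation $E\subseteq\Sigma^*\times\Sigma^*$ is a rational equivalence relation on $\Sigma^*$ if and only if $E=\ker f$ for some total rational function $f:\Sigma^*\to\Sigma^*$. One may choose $f$ idempotent with $f(w)\mathrel Ew$ for all $w$.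

*Proof.* If $f$ is a total rational function with graph $F$, then $\ker f$ is the composition of $F$ with $F^{-1}$, which is rational. It is an equivalence relation on $\Sigma^*$ because $f$ is total. Conversely, let $C$ be a regular cross-section of $E$ from Theorem 1. Then $E\cap(\Sigma^*\times C)$ is rational, and it is the graph of the function $f$ that sends $w$ to the unique word of $C$ in its class. So $f(w)\mathrel Ew$. Two words have the same image exactly if they are in the same class, so $\ker f=E$. Finally $f(w)\in C$ is its own representative, so $f\circ f=f$. $\square$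

A relation $D\subseteq A^*\times B^*$ is *difunctional* if $(u,v),(u',v),(u',v')\in D$ implies $(u,v')\in D$. For example, the graph of any function $h$ is difunctional: here $v=h(u)=h(u')=v'$. The relation $\{(a,a),(b,a),(b,b)\}$ is not difunctional, since $(a,b)$ is missing.

**Theorem 6 (difunctional relations).** Let $D\subseteq A^*\times B^*$ be rational and difunctional. Then there are rational functions $f$ with domain $\operatorname{dom}D$ and $g$ with domain $\operatorname{ran}D$, having the same codomain, with $D=\{(u,v):f(u)=g(v)\}$, where both sides are required to be defined. Conversely, for rational functions $f,g$ with the same codomain, this relation is rational and difunctional.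

*Proof.* We code $D$ in an equivalence relation. Let $\#_1,\#_2$ be new letters and $D_\#=\{(\#_1u,\#_2v):(u,v)\in D\}$. Over the alphabet $\Gamma=A\cup B\cup\{\#_1,\#_2\}$ let $E$ be the union of $D_\#$, $D_\#^{-1}$, the relation $\{(\#_1u,\#_1u'):\exists v\ (u,v),(u',v)\in D\}$, the relation $\{(\#_2v,\#_2v'):\exists u\ (u,v),(u,v')\in D\}$, and the identity on the regular set of words that are neither in $\#_1\operatorname{dom}D$ nor in $\#_2\operatorname{ran}D$. The third and fourth relations are compositions of $D_\#$ and $D_\#^{-1}$, so $E$ is rational.

We check that $E$ is an equivalence relation. For $u\in\operatorname{dom}D$ let $D(u)=\{v:(u,v)\in D\}$. If $v\in D(u)\cap D(u')$ and $v'\in D(u')$, then $(u,v),(u',v),(u',v')\in D$, so $v'\in D(u)$. Thus $D(u')\subseteq D(u)$, and by symmetry $D(u)=D(u')$. So the sets $D(u)$ are pairwise equal or disjoint, and they partition $\operatorname{ran}D$. Put $\lambda(\#_1u)=D(u)$ for $u\in\operatorname{dom}D$, and for $v\in\operatorname{ran}D$ let $\lambda(\#_2v)$ be the set of the partition that contains $v$. Then $(\#_1u,\#_2v)\in E$ iff $v\in D(u)$ iff $\lambda(\#_1u)=\lambda(\#_2v)$. Also $(\#_1u,\#_1u')\in E$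 iff $D(u)\cap D(u')\ne\emptyset$ iff $D(u)=D(u')$, and $(\#_2v,\#_2v')\in E$ iff $v,v'$ lie in a common set $D(u)$. So on $\#_1\operatorname{dom}D\cup\#_2\operatorname{ran}D$ the relation $E$ is the kernel of $\lambda$, and outside it is the identity.

By Theorem 5, $E=\ker F$ with $F$ a total rational function on $\Gamma^*$. Put $f(u)=F(\#_1u)$ on $\operatorname{dom}D$ and $g(v)=F(\#_2v)$ on $\operatorname{ran}D$. Their graphs are left quotients of the graph of $F$ by $(\#_1,\varepsilon)$ and $(\#_2,\varepsilon)$, intersected with $\operatorname{dom}D\times\Gamma^*$ and $\operatorname{ran}D\times\Gamma^*$, so $f$ and $g$ are rational. And $f(u)=g(v)$ iff $(\#_1u,\#_2v)\in E$ iff $(u,v)\in D$.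

Conversely, $\{(u,v):f(u)=g(v)\}$ is the composition of the graph of $f$ with the inverse of the graph of $g$, hence rational. If $f(u)=g(v)$, $f(u')=g(v)$ and $f(u')=g(v')$, then $f(u)=g(v')$. $\square$

**Proposition 7 (effectiveness).** Given a transducer promised to accept an equivalence relation, the cross-section can be computed.

*Proof.* The constructions of $K$ and $\mathcal T$ in Section 4 are explicit. It remains to compute the types, the constant $Z$, and then $C$.

*Types.* We compute the languages $\tau_h^{-1}(t)$ by induction on $h$. For each $q$, $\{z:q\in\tau_0(z)\}=\pi_2(L_q)$ is regular and computable, where $\pi_2$ is the second projection, and each $\tau_0^{-1}(t)$ is a Boolean combination of these languages. For each $q$ and each value $t$ of $\tau_h$, the language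
$$\{z:\exists z'\ (z,z')\in L_q,\ \tau_h(z')=t\}=\pi_1\bigl(L_q\cap(\Sigma^*\times\tau_h^{-1}(t))\bigr)$$
is regular and computable. The sets $\tau_{h+1}^{-1}(\cdot)$ are Boolean combinations of these and of the sets $\tau_0^{-1}(\cdot)$. Emptiness tests tell which values occur.

*The constant $Z$.* For each choice of $(q_i)$ and $(t_i)$ compute the regular languages $D_0=\tau_0^{-1}(t_0)$ and
$$D_{i+1}=\{z':\exists z\in D_i,\ (z,z')\in L_{q_i}\}\cap\tau_0^{-1}(t_{i+1}).$$
A tuple $z_0,\dots,z_k$ as required exists if and only if $D_k\ne\emptyset$. In that case pick $z_k\in D_k$, then $z_{k-1}\in D_{k-1}$ with $(z_{k-1},z_k)\in L_{q_{k-1}}$, and so on back to $z_0$. This gives a tuple for each admissible choice, and $Z$ is the maximal length of a word in them.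

The remaining constants are arithmetic in $N$, $k$ and $Z$, and $M$ and $C$ are given explicitly in Section 7. $\square$

Johnson (1986) proved that it is undecidable whether a given rational relation is an equivalence relation. There is no conflict: in Proposition 7, being an equivalence relation is a promise about the input and is not tested.
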